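# Bodies whose sections through the origin are translates of each other

**Theorem 1.** Let $n\ge 3$ and let $K,L\subset\mathbb R^n$ be star bodies such that $K\cap\xi^\perp$ is a translate of $L\cap\xi^\perp$ for every $\xi\in S^{n-1}$. Then $L=K$ or $L=-K$. In particular $K$ and $L$ are congruent.

This is the case $k=n-1$ of a stronger statement, which is the one we shall prove.

**Theorem 2.** Let $n\ge 3$ and $2\le k\le n-1$. Suppose that for all $H$ in a dense subset $D$ of the Grassmannian $G(n,k)$ of $k$-dimensional linear subspaces of $\mathbb R^n$, the set $L\cap H$ is a translate of $K\cap H$ or of $-(K\cap H)$, where $K,L\subset\mathbb R^n$ are star bodies. Then $L=K$ or $L=-K$. The converse is trivial, so this is an equivalence. The condition $k\ge 2$ cannot be dropped.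

## Star bodies, radial functions, and the content of the statement

Here $\xi^\perp=\{x:\langle x,\xi\rangle=0\}$ is the hyperplane through the origin orthogonal to $\xi$, and *congruent* means equal up to an isometry of $\mathbb R^n$.

**Definition.** A *star body* in $\mathbb R^n$ is a compact set $K$, star-shaped with respect to the origin and containing the origin in its interior, whose radial function
$$\rho_K(u)=\max\{\lambda\ge 0:\lambda u\in K\},\qquad u\in S^{n-1},$$
is continuous. It is then strictly positive, and $K=\{\lambda u: u\in S^{n-1},\ 0\le\lambda\le\rho_K(u)\}$. So $K$ and $\rho_K$ determine each other, and $\rho_{-K}(u)=\rho_K(-u)$.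

**Definition.** If $H$ is a Euclidean space and $z\in H$, a set $M\subset H$ is a *star body with respect to $z$* if $M-z$ is a star body in $H$. Its radial function about $z$ is
$$\rho_{M,z}(u)=\max\{\lambda\ge 0: z+\lambda u\in M\},\qquad u \text{ a unit vector of } H.$$

The choice of $z$ matters. The cross $([-2,2]\times[-1,1])\cup([-1,1]\times[-2,2])$ in the plane is a star body with respect to $(\tfrac12,0)$. Indeed, it is a union of two rectangles with this point in their interiors, and its radial function is the maximum of two continuous positive functions. It is not even star-shaped about $(\tfrac32,0)$: the segment from there to $(1,2)$ passes through $(\tfrac{23}{20},\tfrac{7}{5})$, which lies in neither rectangle.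

We shall use integration in polar coordinates in one form only. If $M\subset\mathbb R^m$ is a star body with respect to $z$, and $F$ is a bounded measurable function of the direction in which a point is seen from $z$, then
$$\int_M F\Bigl(\tfrac{x-z}{|x-z|}\Bigr)\,dx=\int_{S^{m-1}}F(u)\int_0^{\rho_{M,z}(u)}r^{m-1}\,dr\,du=\frac1m\int_{S^{m-1}}F(u)\,\rho_{M,z}^m(u)\,du. \tag{1}$$
With $F=1$ this is the volume formula.

In plain words, Theorem 1 concerns two bodies cut by every hyperplane through the origin. Each time, the two slices have the same shape in the same orientation, but one may have slid inside the hyperplane by an unknown vector depending on the hyperplane. Must the bodies be congruent? The question is posed in the survey at http://www.math.ualberta.ca/~vladyaskin/papers/RYZ_survey.pdf. The theorem says yes, and says how: the only possible congruences needed are the identity and the reflection in the origin. A related result of Schneider concerns a single body. If $K\subset\mathbb R^n$, $n\ge3$, is a convex body containing the origin and all the sections $K\cap\xi^\perp$ are congruent, then $K$ is a Euclidean ball.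

## The off-centre ball and the limaçon

**The sliding can be genuine.** Let $0<|c|<1$, let $K$ be the unit ball centred at $c$, and let $L=-K$, the unit ball centred at $-c$. Write $c_\xi$ for the orthogonal projection of $c$ on $\xi^\perp$. Then $K\cap\xi^\perp$ is the $(n-1)$-dimensional ball with centre $c_\xi$ and radius $\sqrt{1-\langle c,\xi\rangle^2}$, while $L\cap\xi^\perp$ has centre $-c_\xi$ and the same radius. The sections are translates by $-2c_\xi$, and $L\ne K$. So the alternative $L=-K$ occurs, and no proof can proceed by showing that all translation vectors vanish.

**The plane is different.** In $\mathbb R^2$ let $K$ be the unit disc and let $L$ be bounded by the limaçon $\rho_L(\varphi)=1+\tfrac12\cos\varphi$. Each line through the origin meets $L$ in a segment of length $\rho_L(\varphi)+\rho_L(\varphi+\pi)=2$, so all sections of $K$ and $L$ are translates. But the area of $L$ is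
$$\tfrac12\int_0^{2\pi}(1+\tfrac12\cos\varphi)^2\,d\varphi=\tfrac12\Bigl(2\pi+\tfrac{\pi}{4}\Bigr)=\tfrac{9\pi}{8}\neq\pi .$$
One-dimensional sections say too little, so the proof must use $k\ge 2$ somewhere. We shall see that it does so twice.

## What the volumes of sections determine

The first thing to try is to discard the shapes and keep the volumes, since translations and reflections preserve volume. The classical tool for inverting such data is the following.

**Minkowski–Funk theorem.** Let $d\ge3$ and let $f$ be a continuous function on $S^{d-1}$ whose integral over every great subsphere $S^{d-1}\cap\xi^\perp$ is zero. Then $f$ is odd.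

References are Groemer, *Geometric Applications of Fourier Series and Spherical Harmonics*, Sect. 3.4, and Gardner, *Geometric Tomography*, Appendix C. For those who know spherical harmonics, here is the reason. Let $Rf(\xi)$ be the mean of $f$ over $S^{d-1}\cap\xi^\perp$. Odd functions have $R=0$, so we may replace $f$ by its even part and must show that it vanishes. Let $Y$ be a harmonic of even degree $j$. Averaging $Y$ over the rotations fixing $\xi$ does not change $RY(\xi)$ and produces the zonal harmonic $Y(\xi)P_j(\langle\cdot,\xi\rangle)$, where $P_j$ is the Legendre polynomial of dimension $d$ with $P_j(1)=1$. Hence $RY=P_j(0)Y$. Now $P_j$ is even, so $P_j'(0)=0$. If also $P_j(0)=0$, the equation $(1-t^2)P_j''-(d-1)tP_j'+j(j+d-2)P_j=0$ would force $P_j\equiv0$ by uniqueness. So $P_j(0)\neq0$. Since $R$ is self-adjoint (both $\int (Rf)Y$ and $\int f\,RY$ are averages over orthogonal pairs of unit vectors), $0=\int (Rf)Y=P_j(0)\int fY$. Thus the even function $f$ is orthogonal to all harmonics of even degree, and trivially to those of odd degree, so $f=0$.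

**Step 1 of the proof of Theorem 2: the even parts of $\rho_K^k$ and $\rho_L^k$ agree.** The purpose of this step is to extract everything that volumes give. Assume the hypothesis of Theorem 2. For $H\in D$ the sets $K\cap H$ and $L\cap H$ have the same $k$-dimensional volume, and by (1) with $m=k$, $F=1$, $z=0$ this says
$$\int_{S^{n-1}\cap H}\rho_K^k=\int_{S^{n-1}\cap H}\rho_L^k .$$
Both sides are continuous in $H$. To see this, fix $H_0\in G(n,k)$ and write $H=gH_0$ with $g$ orthogonal; the left side is $\int_{S^{n-1}\cap H_0}\rho_K^k(gu)\,du$, which depends continuously on $g$ because $\rho_K$ is uniformly continuous, and $g$ can be chosen close to $g_0$ when $gH_0$ is close to $g_0H_0$. As $D$ is dense, the equality holds for all $H\in G(n,k)$.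

Let $G$ be any $(k+1)$-dimensional subspace; note $3\le k+1\le n$. The $k$-dimensional subspaces of $G$ are exactly the sets $G\cap\xi^\perp$ with $\xi\in S^{n-1}\cap G$. So the continuous function $\rho_K^k-\rho_L^k$ on the sphere $S^{n-1}\cap G$ has zero integral over each great subsphere, and by the Minkowski–Funk theorem in dimension $d=k+1$ it is odd there. Every $u\in S^{n-1}$ lies in such a $G$, together with $-u$. Hence
$$\rho_K^k(u)+\rho_K^k(-u)=\rho_L^k(u)+\rho_L^k(-u)\qquad\text{for all } u\in S^{n-1}. \tag{2}$$

**Where volumes stop.** Equation (2) gives back all the section volumes, by integration. So volumes know nothing about the odd part of $\rho_L^k$, and this loss is real. If $K$ is the unit ball and $\rho_L^k(u)=1+\tfrac12\langle u,e\rangle$ with $e$ a unit vector, then every $k$-dimensional section of $L$ through the origin has the volume of the unit $k$-ball, but $L\neq K=-K$. We must return to the shapes of the sections and combine them with (2).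

## One section seen from two points

Fix $H\in D$ and suppose, to keep the picture simple, that $L\cap H=(K\cap H)+a$ with $a\neq0$. Put $M=K\cap H$. Seen from $0$, the set $M$ has radial function $\rho_K$. Since $M=(L\cap H)-a$, the same set seen from $-a$ has radial function $\rho_L$. So we have *one* set $M\subset H\cong\mathbb R^k$ which is a star body with respect to two points $p=0$ and $q=-a$, and (2) becomes
$$\rho_{M,p}^m(u)+\rho_{M,p}^m(-u)=\rho_{M,q}^m(u)+\rho_{M,q}^m(-u)\qquad\text{for all }u\in S^{m-1}, \tag{3}$$
with $m=k$. The example of the off-centre ball suggests what should follow: $M$ ought to be symmetric about the midpoint of $p$ and $q$.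

**The disc, by hand.** Let $m=2$, let $M$ be the unit disc centred at $0$, and let $p\ne q$ be interior points satisfying (3). From $\rho_{M,p}(u)=-\langle p,u\rangle+\sqrt{1-|p|^2+\langle p,u\rangle^2}$ we get
$$\rho_{M,p}^2(u)+\rho_{M,p}^2(-u)=2(1-|p|^2)+4\langle p,u\rangle^2 .$$
So (3) says that $\langle p,u\rangle^2-\langle q,u\rangle^2$ is a constant $c$. Taking $u\perp q$ gives $c\ge0$, and $u\perp p$ gives $c\le0$. Hence $\langle p,u\rangle^2=\langle q,u\rangle^2$ for all $u$, which forces $q=\pm p$, so $q=-p$. The midpoint of $p$ and $q$ is the centre of the disc, as expected.

**The line through $p$ and $q$, for general $M$.** Since $M$ is a star body with respect to $p$ and to $q$, its intersection with this line is a segment with $p$ and $q$ strictly inside. Use a coordinate on the line, let the segment be $[\alpha,\beta]$, and let $f(t)=(\beta-t)^m+(t-\alpha)^m$. Equation (3) in the direction of the line says $f(p)=f(q)$. For $m\ge2$ the function $f$ is strictly convex on $[\alpha,\beta]$ and symmetric about the midpoint of $[\alpha,\beta]$, so $p\neq q$ forces $p+q=\alpha+\beta$. Thus the endpoints of this one chord are exchanged by the reflection $x\mapsto p+q-x$. (For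 $m=1$ the function $f$ is constant and there is no conclusion.)

**An attempt to spread this to all of $M$.** Let $N=p+q-M$ be the reflected set; we want $M=N$. We shall check in (5) below that, for $z=p$ and for $z=q$, the function $\rho_{M,z}^m-\rho_{N,z}^m$ is odd. So if the boundaries of $M$ and $N$ agree at one end of a chord through $p$ or through $q$, they agree at the other end. It is natural to start from a point of agreement and travel along chords, alternately through $p$ and through $q$. The only points of agreement we have are $\alpha$ and $\beta$, and every chord through $p$ or $q$ starting at one of them is the chord $[\alpha,\beta]$ itself. The process never leaves the line, and at that point pointwise information is exhausted.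

## Tilting lines: the lemma on two centres

Instead of following single chords, weigh all of them at once. Draw the line $pq$ horizontally. That $\rho_{M,p}^m-\rho_{N,p}^m$ is odd says that in each double cone with vertex $p$, the part of $M\setminus N$ in the upper nappe has the same volume as the part of $N\setminus M$ in the lower nappe. In other words, the lines joining $p$ to the points of
$$X=(M\setminus N)\cap\{\text{above}\}\quad\text{and}\quad Y=(N\setminus M)\cap\{\text{below}\}$$
have the same distribution of directions, and the same is true with $q$ in place of $p$. Now move the viewpoint from $p$ to $q$. The line to a point above $pq$ tilts one way; the line to a point below tilts the other way. So the average direction seen from $X$ and the average direction seen from $Y$ move strictly in opposite senses. Yet they were equal before the move and are equal after it. This is possible only if $X$ and $Y$ have volume zero.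

To measure the tilt one could use the cotangent-like slope (horizontal displacement divided by height). Its integral over $X$ need not be finite as far as we know, because the height tends to $0$ near the line $pq$ and continuity of the radial functions gives no rate. A bounded increasing function of the slope, such as $\arctan$, removes this difficulty and keeps the signs.

**Lemma.** Let $m\ge 2$, let $p\neq q$ be points of $\mathbb R^m$, and let $M\subset\mathbb R^m$ be a star body with respect to both $p$ and $q$. If (3) holds, then $M=p+q-M$; that is, $M$ is symmetric about $\frac{p+q}2$.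

**Step A: replace two viewpoints on one body by two bodies seen from one viewpoint.** Let $N=p+q-M$. We have $p+\lambda u\in N$ if and only if $p+q-(p+\lambda u)=q-\lambda u\in M$, and the same with $p,q$ exchanged. Hence
$$\rho_{N,p}(u)=\rho_{M,q}(-u),\qquad \rho_{N,q}(u)=\rho_{M,p}(-u). \tag{4}$$
In particular $N$ is a star body with respect to $p$ and to $q$. By (4), the right side of (3) is $\rho_{N,p}^m(-u)+\rho_{N,p}^m(u)$, and the left side of (3) is $\rho_{N,q}^m(-u)+\rho_{N,q}^m(u)$. So for $z=p$ and for $z=q$, and all $u$,
$$\rho_{M,z}^m(u)+\rho_{M,z}^m(-u)=\rho_{N,z}^m(u)+\rho_{N,z}^m(-u). \tag{5}$$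

**Step B: set up the tilt function.** Its purpose is to record the direction of the line from $z$ to $x$ by a bounded number. Put $b=q-p\neq0$ and choose a unit vector $w\perp b$; this is possible because $m\ge2$. Let
$$H_\pm=\{x:\pm\langle x-p,w\rangle>0\},\qquad X=(M\setminus N)\cap H_+,\qquad Y=(N\setminus M)\cap H_- .$$
For $z\in\{p,q\}$ and $x\in H_+\cup H_-$ put
$$\theta_z(x)=\arctan\frac{\langle x-z,b\rangle}{\langle x-p,w\rangle}\in\bigl(-\tfrac\pi2,\tfrac\pi2\bigr).$$
Since $\langle q-p,w\rangle=0$, we have $\langle x-p,w\rangle=\langle x-z,w\rangle$ for both choices of $z$. Two things follow. First, a point $z+ru$ with $r>0$ lies in $H_+$ exactly when $\langle u,w\rangle>0$, and in $H_-$ exactly when $\langle u,w\rangle<0$. Secondly, $\theta_z$ depends only on the direction seen from $z$, and is the same for opposite directions: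
$$\theta_z(z+ru)=\theta(u):=\arctan\frac{\langle u,b\rangle}{\langle u,w\rangle},\qquad \theta(-u)=\theta(u)\qquad(r>0,\ \langle u,w\rangle\neq0).$$

**Step C: the average tilt over $X$ equals the average tilt over $Y$, from either viewpoint.** We claim that
$$\int_X\theta_z\,dx=\int_Y\theta_z\,dx\qquad\text{for } z=p \text{ and for } z=q. \tag{6}$$
All integrals are finite, since $\theta_z$ is bounded and $M,N$ are compact. On the ray $\{z+ru:r>0\}$ the set $M\setminus N$ is $\{\rho_{N,z}(u)<r\le\rho_{M,z}(u)\}$, which is empty if $\rho_{M,z}(u)\le\rho_{N,z}(u)$. Write $t^+=\max(t,0)$. Integrating $r^{m-1}$ along each ray, as in (1), gives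
$$\int_X\theta_z\,dx=\frac1m\int_{\langle u,w\rangle>0}\theta(u)\bigl(\rho_{M,z}^m(u)-\rho_{N,z}^m(u)\bigr)^+du .$$
In the same way, and then with the substitution $u\to-u$ and $\theta(-u)=\theta(u)$,
$$\int_Y\theta_z\,dx=\frac1m\int_{\langle u,w\rangle<0}\theta(u)\bigl(\rho_{N,z}^m(u)-\rho_{M,z}^m(u)\bigr)^+du=\frac1m\int_{\langle u,w\rangle>0}\theta(u)\bigl(\rho_{N,z}^m(-u)-\rho_{M,z}^m(-u)\bigr)^+du .$$
By (5), $\rho_{N,z}^m(-u)-\rho_{M,z}^m(-u)=\rho_{M,z}^m(u)-\rho_{N,z}^m(u)$. So the two integrands on $\{\langle u,w\rangle>0\}$ coincide, which proves (6).

**Step D: change the viewpoint and compare signs.** This step shows that $X$ and $Y$ are Lebesgue null. Subtract (6) for $z=q$ from (6) for $z=p$: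
$$\int_X(\theta_p-\theta_q)\,dx=\int_Y(\theta_p-\theta_q)\,dx. \tag{7}$$
The sets $X$ and $Y$ do not depend on $z$, and this is what makes the subtraction useful. Now
$$\frac{\langle x-p,b\rangle}{\langle x-p,w\rangle}-\frac{\langle x-q,b\rangle}{\langle x-p,w\rangle}=\frac{\langle q-p,b\rangle}{\langle x-p,w\rangle}=\frac{|b|^2}{\langle x-p,w\rangle},$$
which is positive on $H_+$ and negative on $H_-$. As $\arctan$ is strictly increasing, $\theta_p>\theta_q$ on $H_+\supset X$ and $\theta_p<\theta_q$ on $H_-\supset Y$. So in (7) the left side is $\ge0$ and the right side is $\le0$. Both are therefore $0$, and since the integrands have strict sign, $|X|=|Y|=0$.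

**Step E: from null sets to equality of the bodies.** The polar formula of Step C with $\theta$ replaced by $1$ gives
$$0=|X|=\frac1m\int_{\langle u,w\rangle>0}\bigl(\rho_{M,p}^m(u)-\rho_{N,p}^m(u)\bigr)^+du .$$
The integrand is continuous and nonnegative, so it vanishes, and $\rho_{M,p}\le\rho_{N,p}$ on $\{\langle u,w\rangle>0\}$. Likewise $|Y|=0$ gives $\rho_{N,p}\le\rho_{M,p}$ on $\{\langle u,w\rangle<0\}$. The vector $-w$ is also a unit vector orthogonal to $b$, so Steps B–D apply to it and give the same two inequalities with the half-spheres exchanged. Hence $\rho_{M,p}=\rho_{N,p}$ on $\{\langle u,w\rangle\neq0\}$. This set is dense in $S^{m-1}$, so by continuity $\rho_{M,p}=\rho_{N,p}$ everywhere, and $M=N$. $\blacksquare$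

The lemma is false for $m=1$. If $M=[\alpha,\beta]$, both sides of (3) equal $\beta-\alpha$ for all interior points $p,q$. In the proof, it is the choice of $w\perp b$ that is not available.

## From one section to the whole body

We now complete the proof of Theorem 2, Step 1 having given (2).

**Step 2: each section of $L$ with $H\in D$ is a section of $K$ or of $-K$, with no translation.** This step removes the unknown translation vectors. Let $H\in D$. By hypothesis $L\cap H=M+a$ with $M=\varepsilon(K\cap H)$, $\varepsilon\in\{1,-1\}$. Since both sides lie in $H$, we have $a\in H$. We claim that $L\cap H=K\cap H$ or $L\cap H=-(K\cap H)$. If $a=0$ this is clear.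

Let $a\neq0$. In $H\cong\mathbb R^k$, the set $M$ is a star body with respect to $0$, with $\rho_{M,0}(u)=\rho_K(\varepsilon u)$. As $M=(L\cap H)-a$, it is also a star body with respect to $-a$, with $\rho_{M,-a}(u)=\rho_L(u)$. Since $\{\varepsilon u,-\varepsilon u\}=\{u,-u\}$, equation (2) reads
$$\rho_{M,0}^k(u)+\rho_{M,0}^k(-u)=\rho_{M,-a}^k(u)+\rho_{M,-a}^k(-u)$$
for all unit $u\in H$. This is (3) with $m=k\ge2$, $p=0$, $q=-a$. The Lemma gives $M=-a-M$, so
$$L\cap H=M+a=-M=-\varepsilon(K\cap H),$$
which proves the claim.

**Step 3: pass from $D$ to all subspaces.** This is where density is used a second time. We show that for every $H\in G(n,k)$ at least one of the following holds: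

* (i) $\rho_L(u)=\rho_K(u)$ for all $u\in S^{n-1}\cap H$;
* (ii) $\rho_L(u)=\rho_K(-u)$ for all $u\in S^{n-1}\cap H$.

For $H\in D$ this is Step 2. For a general $H$ take $H_j\in D$ with $H_j\to H$, and pass to a subsequence along which the same alternative holds for all $j$. Let $u\in S^{n-1}\cap H$. The orthogonal projections $P_{H_j}$ converge to $P_H$, so $P_{H_j}u\to u$, and for large $j$ the points $u_j=P_{H_j}u/|P_{H_j}u|$ lie in $S^{n-1}\cap H_j$ and converge to $u$. The alternative holds at $u_j$, and by continuity of $\rho_K$ and $\rho_L$ it holds at $u$.

**Step 4: the same alternative for all subspaces.** So far the choice between (i) and (ii) may depend on $H$; this step excludes a mixture. Suppose $L\neq K$ and $L\neq-K$. Then there are $u_0,u_1\in S^{n-1}$ with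
$$\rho_L(u_0)\neq\rho_K(u_0),\qquad \rho_L(u_1)\neq\rho_K(-u_1).$$
Since $k\ge2$, some $H\in G(n,k)$ contains both $u_0$ and $u_1$. For this $H$, (i) fails because of $u_0$ and (ii) fails because of $u_1$, contradicting Step 3. Hence $L=K$ or $L=-K$.

For the converse, if $L=\pm K$ then $L\cap H=\pm(K\cap H)$ for every $H$. Apart from the necessity of $k\ge2$, treated in the next section, Theorem 2 is proved. Theorem 1 is the case $k=n-1\ge2$, $D=G(n,n-1)$. $\blacksquare$

## Why $k=1$ must be excluded

Let $n\ge2$ and $k=1$. Let $K$ be the unit ball and let $\rho_L=1+g$, where $g\not\equiv0$ is odd and continuous with $|g|<1$. Every line through the origin meets $L$ in a segment of length $(1+g(u))+(1-g(u))=2$, so all these sections of $K$ and $L$ are translates of one another. But averaging over $u$ and $-u$,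
$$\int_{S^{n-1}}\rho_L^n=\int_{S^{n-1}}\tfrac12\bigl[(1+g)^n+(1-g)^n\bigr]>\int_{S^{n-1}}1,$$
by strict convexity of $t\mapsto t^n$ on $(0,\infty)$. So $L$ has larger volume than $K$, and the two bodies are not congruent. For $n=2$ this shows that the analogue of Theorem 1 fails in the plane. $\blacksquare$

Step 4 also fails for $k=1$, independently of the Lemma. Let $g_1,g_2\not\equiv0$ be odd continuous functions on $S^{n-1}$ with disjoint supports and $|g_i|<1$, and put $\rho_K=1+g_1+g_2$, $\rho_L=1+g_1-g_2$. On each line through the origin, $L$ coincides with $K$ (if $g_2=0$ there) or with $-K$ (if $g_1=0$ there). Yet $L\neq K$ because $g_2\not\equiv0$, and $L\neq-K$ because $g_1\not\equiv0$.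

## Which pairs actually occur

Theorem 1 gives a necessary condition. The hypothesis of Theorem 1 does not allow reflections of sections, so $L=-K$ is not sufficient by itself.

**Corollary 3.** For $n\ge3$, the hypothesis of Theorem 1 holds if and only if either $L=K$, or $L=-K$ and every section $K\cap\xi^\perp$ is centrally symmetric about some point. If in addition $K$ is convex, the hypothesis holds if and only if $L=K$, or $K$ is an ellipsoid (with some centre $z$) and $L=-K=K-2z$. So for convex $K$, $L$ is always a translate of $K$.

**Step I: general star bodies.** This step translates the hypothesis into a symmetry of sections. By Theorem 1 the hypothesis forces $L=K$ or $L=-K$, and for $L=K$ it holds trivially. If $L=-K$, the hypothesis says that for each $\xi$ the set $A=K\cap\xi^\perp$ satisfies $-A=A+a$ for some $a\in\xi^\perp$. Equivalently $A=-a-A$, which says that $A$ is symmetric about $-a/2$. Conversely, if $A$ is symmetric about a point $c$, then $A=2c-A$; here $c\in\xi^\perp$, being the midpoint of two points of $A$, and so $-A=A-2c$ is a translate of $A$. This proves the first equivalence.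

**Step II: convex bodies.** Here we need a theorem from the literature.

**False Centre Theorem.** If $n\ge3$ and all sections of a convex body in $\mathbb R^n$ by hyperplanes through a point $p$ are centrally symmetric, then the body is symmetric about $p$ or is an ellipsoid.

It is found in P. W. Aitchison, C. M. Petty, C. A. Rogers, *A convex body with a false centre is an ellipsoid*, Mathematika 18 (1971), and D. G. Larman, *A note on the false centre problem*, Mathematika 21 (1974). We need it for the interior point $p=0$.

Let $K$ be convex, let the hypothesis of Theorem 1 hold, and let $L\neq K$. By Step I, $L=-K$ and all sections of $K$ by hyperplanes through $0$ are centrally symmetric. Since $-K=L\neq K$, the body $K$ is not symmetric about $0$. By the False Centre Theorem $K$ is an ellipsoid. If $z$ is its centre, then $K=2z-K$, so $L=-K=K-2z$.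

Conversely, if $L=K$ there is nothing to prove. If $K$ is an ellipsoid containing $0$ in its interior and $L=-K$, then each $K\cap\xi^\perp$ is an ellipsoid in $\xi^\perp$, hence centrally symmetric, and Step I gives the hypothesis. In both cases $L$ is a translate of $K$. $\blacksquare$

When the ellipsoid is not centred at $0$ we have $L=-K\neq K$; the off-centre ball computed above is the simplest instance. For non-convex star bodies, the argument here does not determine whether the second alternative of Corollary 3 with $L\neq K$ also forces $K$ to be an ellipsoid. The conclusion $L=\pm K$ of Theorem 1 does not depend on this.
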